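# Finite groups acting smoothly on disks, spheres and Euclidean spaces without embedding in $O(n)$

Throughout $n\ge 2$, the sphere $S^{n-1}$ and the space $\mathbb R^n$ carry their standard smooth structures, and diffeomorphisms are smooth. A *finite group of diffeomorphisms* of a manifold $M$ is a finite subgroup of $\mathrm{Diff}(M)$, that is, a finite group acting faithfully and smoothly on $M$.

## 1. Groups of prime power order on $\mathbb R^n$

We begin with a case that can be settled at once.

**Lemma 1.1.** Let a finite group $G$ act faithfully and smoothly on a connected manifold $M$ of dimension $n$ without boundary, and suppose $G$ fixes a point $x$. Then the tangent representation $G\to GL(T_xM)$ is injective, so $G$ is isomorphic to a subgroup of $O(n)$. If $M$ is oriented and $G$ preserves the orientation, $G$ is isomorphic to a subgroup of $SO(n)$.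

**Proof.** Averaging a Riemannian metric over $G$ gives an invariant one, so $G$ acts by isometries and the tangent representation is orthogonal. Let $g$ act trivially on $T_xM$, and let $M_0$ be the set of points $m$ with $g(m)=m$ and $dg_m=\mathrm{id}$. It is closed and contains $x$. It is open, because $g(\exp_m v)=\exp_{g(m)}(dg_m v)=\exp_m v$ for small $v$ and $m\in M_0$. Since $M$ is connected, $M_0=M$ and $g=1$. The statement on orientations is clear. $\square$

**Proposition 1.2.** Let $\ell$ be a prime and let $G$ be a finite $\ell$-group of diffeomorphisms of $\mathbb R^n$. Then $G$ is isomorphic to a subgroup of $O(n)$, and to a subgroup of $SO(n)$ if it preserves orientation.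

**Proof.** By Smith theory, the fixed set of a finite $\ell$-group acting on $\mathbb R^n$ is $\mathbb F_\ell$-acyclic. In particular it is not empty. Apply Lemma 1.1 at a fixed point. $\square$

What changes for a general finite group? The linear algebra at a fixed point is unaffected. What is lost is the fixed point itself, because Smith theory speaks only about groups of prime power order. So we ask whether the conclusion survives without fixed points.

## 2. The four assertions, and what happens to them

The problem is taken from the paper "On Jordan type bounds for finite groups acting on compact 3-manifolds" (doi:10.1007/s00013-014-0671-z): is every finite group of (orientation-preserving) diffeomorphisms of $S^{n-1}$ or $\mathbb R^n$ isomorphic to a subgroup of $O(n)$ ($SO(n)$)? There are four assertions, each read for all $n\ge2$: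

- (A) every finite group of diffeomorphisms of $S^{n-1}$ is isomorphic to a subgroup of $O(n)$;
- (B) every finite group of orientation-preserving diffeomorphisms of $S^{n-1}$ is isomorphic to a subgroup of $SO(n)$;
- (C) every finite group of diffeomorphisms of $\mathbb R^n$ is isomorphic to a subgroup of $O(n)$;
- (D) every finite group of orientation-preserving diffeomorphisms of $\mathbb R^n$ is isomorphic to a subgroup of $SO(n)$.

Only abstract isomorphism is asked for. The action need not be conjugate to a linear one.

Here are the smallest cases by hand. On $S^1$, choose an invariant metric, of total length $\lambda$. Arc length identifies $S^1$ with $\mathbb R/\lambda\mathbb Z$, whose isometries $x\mapsto \pm x+c$ form a group isomorphic to $O(2)$, with orientation-preserving part $SO(2)$. So (A) and (B) hold for $n=2$.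

On $\mathbb R^2$, an invariant metric together with an orientation gives a complex structure, and $G$ acts by holomorphic or antiholomorphic maps. By the uniformization theorem the surface is $\mathbb C$ or the unit disk. On $\mathbb C$ the maps are $x\mapsto\alpha x+\beta$ or $x\mapsto\alpha\bar x+\beta$, which are real affine, so the barycenter of an orbit is fixed. On the disk they are hyperbolic isometries, and a finite group of isometries of the hyperbolic plane has a fixed point by Cartan's theorem. Lemma 1.1 gives (C) and (D) for $n=2$.

On $S^2$ the same reasoning turns $G$ into a group of holomorphic or antiholomorphic automorphisms of $\mathbb{CP}^1$. These extend to isometries of hyperbolic $3$-space, with the same behavior on orientations. Cartan's theorem and Lemma 1.1 on hyperbolic $3$-space give (A) and (B) for $n=3$.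

The source of the problem quotes more.

- By the geometrization of finite group actions in dimension three, finite groups of diffeomorphisms of $S^3$ embed in $O(4)$ and those of $\mathbb R^3$ embed in $O(3)$, with $SO$ in the orientation-preserving cases.
- Every finite group of diffeomorphisms of $\mathbb R^4$, or of any acyclic $4$-manifold, embeds in $O(4)$.
- If $G$ is a finite group of orientation-preserving diffeomorphisms of $S^4$, or of any homology $4$-sphere, then $G$, or a subgroup of index two if $G$ is solvable, embeds in $SO(5)$.

Nevertheless all four assertions are false.

**Theorem 1.** There are an integer $n\ge 6$ and a finite perfect group $G$ acting smoothly and faithfully on the closed disk $D^n$, and by restriction faithfully on $\mathrm{int}\,D^n\cong\mathbb R^n$ and on $\partial D^n=S^{n-1}$, such that $G$ is not isomorphic to a subgroup of $GL_n(\mathbb C)$; in particular not of $O(n)$ or $SO(n)$. Since $G$ is perfect, all these actions preserve orientation. Hence (A), (B), (C), (D) all fail.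

**Theorem 2.** For every $C>0$ there is $n_0$ such that for every $n\ge n_0$ there is a finite perfect group acting smoothly and faithfully on $D^n$, $\mathbb R^n$ and $S^{n-1}$ which has no faithful complex (or real) representation of dimension $\le n^C$.

With $C=1$, Theorem 2 shows that each of (A)–(D) fails for every sufficiently large $n$.

**Theorem 3.** (a) Groups of prime power order satisfy (C) and (D). (b) There is $f:\mathbb N\to\mathbb N$ such that every finite group of diffeomorphisms of $\mathbb R^n$ or $S^{n-1}$ is isomorphic to a subgroup of $O(f(n))$. (By Theorem 2, $f$ must grow faster than every polynomial.)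

Part (a) is Proposition 1.2. Part (b) is proved in Section 12 and is not used for Theorems 1 and 2.

## 3. Small fibers over a large base

By Lemma 1.1, a counterexample on $\mathbb R^n$ cannot have a fixed point. A way to produce actions on disks is to take a finite contractible complex with an action, thicken it inside a linear representation $U$ to a compact manifold $M$, and take the disk bundle of an equivariant vector bundle over $M$. The total dimension is $n=\dim U+\text{(fiber dimension)}$.

If the whole group acts faithfully on $U$, it already embeds in $O(\dim U)$ and nothing is gained. So the acting group must be larger than the group seen by the base: some central element should act trivially on the base and as $-1$ on the fibers.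

**Definition.** Let $G$ be a finite group and $B$ a $G$-space. A *$G$-vector bundle* over $B$ is a vector bundle $E\to B$ with a $G$-action on $E$ covering that on $B$ and linear on fibers. The *isotropy group* of $b\in B$ is its stabilizer $G_b$.

For example, over a point a $G$-vector bundle is a representation of $G$. Over an orbit $G/H$ it is $G\times_HW$ for a representation $W$ of $H$. In general the fiber over $b$ is only a representation of $G_b$, and not of $G$. This gives room for bundles of small rank, as long as $B$ has no fixed point.

**The groups.** Let $p$ be a prime with $p\equiv13\pmod{24}$, for instance $p=13$; there are infinitely many by Dirichlet's theorem. Put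
$$L=SL_2(p),\quad z=-1\in L,\quad Q=PSL_2(p)=L/\langle z\rangle,\quad r=\tfrac{p-1}2,\quad s=\tfrac{p+1}2=r+1 .$$
For $H\le Q$ let $\tilde H\le L$ be its preimage. Suppose we had a finite contractible $Q$-complex $X'$ carrying a complex $L$-vector bundle $E$ of rank $2$ on which $z$ acts as $-1$. How could this give a counterexample?

*One factor is not enough.* If $X'$ sits in a permutation representation $\mathbb R^d$ of $Q$ and has a free orbit of vertices, then $d\ge|Q|=\frac{p(p^2-1)}2\ge p^2-1$. But $L$ permutes the $p^2-1$ nonzero vectors of $\mathbb F_p^2$ faithfully, so $L$ embeds in $O(p^2-1)\subset O(d)\subset O(n)$. The base is too big. A product bundle $X'\times W$ with $W$ a representation of $L$ does not help either, since its fiber dimension is $\dim W$ and we want to beat $\dim W$.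

*Products of groups are not enough.* The group $L^k$ acts on $(X')^k$, with base dimension only $kd$. But $L^k$ embeds in $O(k(p^2-1))$, by a direct sum of representations of the factors. Again there is no contradiction.

*Identify the centers.* For $k\ge1$ put
$$G_k=L^k/Z_0,\qquad Z_0=\Big\{(z^{\epsilon_1},\dots,z^{\epsilon_k}):\textstyle\sum\epsilon_i\text{ even}\Big\}.$$
Let $\bar z\in G_k$ be the image of $(z,1,\dots,1)$. It is a central involution, since $(z,1,\dots,1)\notin Z_0$. It is also the image of every $(1,\dots,z,\dots,1)$, and $G_k/\langle\bar z\rangle=Q^k$. Now direct sums are no longer available and one is forced to use tensor products.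

**Lemma 3.1.** Every faithful complex representation of $G_k$ has dimension $\ge\left(\frac{p-1}2\right)^k$. The same bound holds for real representations.

**Proof.** In a faithful representation, $\bar z$ acts nontrivially on some irreducible constituent. Being central of order $2$, it acts there as $-1$. As a representation of $L^k$ this constituent is $V_1\otimes\dots\otimes V_k$ with $V_i$ irreducible for $L$. The element $(1,\dots,z,\dots,1)$ with $z$ in position $i$ maps to $\bar z$, so $z$ acts as $-1$ on each $V_i$.

We claim that $V_i$ is faithful. Let $N$ be its kernel, so $z\notin N$. The image of $N$ in the simple group $Q$ is $1$ or $Q$. If it were $Q$, then $L=N\langle z\rangle$, and since $L$ is perfect ($p\ge5$) and $z$ is central, $L=[L,L]=[N,N]\subset N$, contradicting $z\notin N$. So $N\subset\langle z\rangle$, hence $N=1$.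

Therefore $u=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, of order $p$, has an eigenvalue $\zeta\ne1$ with $\zeta^p=1$ on $V_i$. Conjugation by $\mathrm{diag}(a,a^{-1})$ takes $u$ to $u^{a^2}$, for each $a\in\mathbb F_p^*$. So $u$ and $u^{a^2}$ have the same eigenvalues, and $\zeta^{a^2}$ is an eigenvalue of $u$. These are $\frac{p-1}2$ distinct numbers, so $\dim V_i\ge\frac{p-1}2$. For a real representation, complexify. $\square$

On the geometric side, the $k$-fold external tensor product of $E$ over $(X')^k$ has complex rank $2^k$ and descends to a $G_k$-bundle with $\bar z=-1$. The disk will have dimension $kd+2\cdot2^k$, and $\left(\frac{p-1}2\right)^k\ge6^k$ exceeds this for large $k$. So the tasks are: construct $X'$ (Sections 4–7), construct $E$ (Section 8), and thicken equivariantly (Sections 9–10). Note that $X'$ must have no fixed point: over a fixed point $E$ would be a $2$-dimensional representation of $L$ with $z=-1$, and Lemma 3.1 with $k=1$ gives dimension at least $6$.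

## 4. A graph for $PSL_2(p)$ with $p\equiv13\pmod{24}$

From $p\equiv13\pmod{24}$ we get $r\equiv6$ and $s\equiv7\pmod{12}$. So $s$ is prime to $2$, $3$, $p$ and $r$; also $3\mid r$ and $r\equiv2\pmod4$. We have $|Q|=2prs$, whose $2$-part is $4$, and $-1$ is a square mod $p$. For $p=13$: $r=6$, $s=7$, $|Q|=1092$.

Let $Q$ act on $P^1(\bar{\mathbb F}_p)$. By the eigenvalues of a representing matrix, an element $g\neq1$ of $Q$ is of one of three kinds:

- of order $p$, with exactly one fixed point, which lies in $P^1(\mathbb F_p)$;
- *split*, of order dividing $r$, with exactly two fixed points, both in $P^1(\mathbb F_p)$;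
- *nonsplit*, of order dividing $s$, with exactly two fixed points, a conjugate pair in $P^1(\mathbb F_{p^2})\smallsetminus P^1(\mathbb F_p)$.

Let $\mathcal I$ be the set of involutions of $Q$, $\mathcal V$ the set of Klein four-subgroups, and $\mathcal N$ the set of conjugate pairs $\sigma=\{\beta,\bar\beta\}$ in $P^1(\mathbb F_{p^2})\smallsetminus P^1(\mathbb F_p)$. Let $Q_\sigma$ be the stabilizer of $\sigma$. For $a\ne b$ in $P^1(\mathbb F_p)$ let $C_{ab}$ be the pointwise stabilizer of $\{a,b\}$: the image of the diagonal matrices in an adapted basis, cyclic of even order $r$. Let $t_{ab}$ be its unique involution.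

**Lemma 4.1.**
(a) $\{a,b\}\mapsto t_{ab}$ is a $Q$-equivariant bijection from pairs of rational points to $\mathcal I$. All involutions are conjugate. The centralizer $C_Q(t_{ab})=\mathrm{Stab}\{a,b\}$ is dihedral of order $2r$ with cyclic part $C_{ab}$.
(b) $\mathcal V$ is nonempty and is the set of Sylow $2$-subgroups. If $t\ne u$ are commuting involutions, then $\langle t,u\rangle\in\mathcal V$. For $V\in\mathcal V$, $C_Q(V)=V$ and $N_Q(V)\cong A_4$.
(c) $|Q_\sigma|$ divides $2s$, $Q_\sigma$ contains an involution, and commuting involutions in $Q_\sigma$ are equal.

**Proof.** (a) An involution is split, because $s$ and $p$ are odd. It has exactly two fixed points $a,b$, so it lies in $C_{ab}$ and equals $t_{ab}$. This gives the bijection. $Q$ is doubly transitive on $P^1(\mathbb F_p)$, so all involutions are conjugate. By equivariance $C_Q(t_{ab})=\mathrm{Stab}\{a,b\}$, of order $|Q|/\binom{p+1}2=2prs/(ps)=2r$. In a basis adapted to $a,b$, the elements swapping $a$ and $b$ are antidiagonal of determinant $1$, with square $-1$. They are involutions in $Q$. A group of order $2r$ with a cyclic subgroup of order $r$ and all remaining elements involutions is dihedral.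

(b) Since $r$ is even, the dihedral group of order $2r$ contains its central involution and a reflection, which generate a Klein four-group. The $2$-part of $|Q|$ is $4$, so Klein four-groups are Sylow, and all Sylow $2$-subgroups are conjugate. Let $t\ne u$ commute. Then $u$ lies in the dihedral group $C_Q(t)$ but not in its cyclic part, whose only involution is $t$. So $u$ is a reflection, and its centralizer in $C_Q(t)$ is $\langle t,u\rangle$. Hence $C_Q(V)=V$ for $V=\langle t,u\rangle$. Thus $N_Q(V)/V$ embeds in $\mathrm{Aut}(V)\cong S_3$, and it has odd order since $V$ is Sylow. By Burnside's fusion theorem for the abelian Sylow subgroup $V$, elements of $V$ conjugate in $Q$ are conjugate in $N_Q(V)$, so $N_Q(V)$ is transitive on the three involutions. Therefore $N_Q(V)$ has order $12$ and an element of order $3$ acts nontrivially on $V$, so $N_Q(V)\cong A_4$.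

(c) The pointwise stabilizer of $\sigma$ is cyclic of order $s$, so $|Q_\sigma|$ divides $2s$. Write $\beta=u+v\sqrt\varepsilon$ with $u,v\in\mathbb F_p$ and $\varepsilon$ a nonsquare. The map $x\mapsto2u-x$ has determinant $-1$, a square, so it lies in $Q$. It is an involution swapping $\beta$ and $\bar\beta$. Every involution in $Q_\sigma$ swaps $\beta,\bar\beta$, since $s$ is odd. If $t,u\in Q_\sigma$ are commuting involutions, then $tu$ fixes $\beta$, so it has odd order. Also $(tu)^2=1$. Hence $t=u$. $\square$

We shall use three facts on $A_4$: its involutions lie in its normal Klein four-group; an element of order $3$ commutes with no involution; a subgroup of order $3$ is its own normalizer (there are four of them).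

**Building the graph.** We want a connected $Q$-graph in which every nontrivial solvable subgroup fixes a nonempty tree. Start with the points of $P^1(\mathbb F_p)$ and the involutions, joining $t_{ab}$ to $a$ and $b$. Elements of order dividing $s$ have no fixed vertex, so add the pairs $\sigma$, joined to the involutions of $Q_\sigma$. Now an involution $t$ fixes the vertices $u\in\mathcal I$ commuting with it; if $u\ne t$, no edge so far at $u$ is fixed by $t$ (this is checked below). So add the Klein four-groups to connect $u$ with $t$. This creates a defect for elements of order $3$, which normalize some $V$ without fixing any edge there; a last type of edges repairs it.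

**Definition.** $\Gamma$ is the graph with vertex set $P^1(\mathbb F_p)\sqcup\mathcal I\sqcup\mathcal N\sqcup\mathcal V$, with $Q$ acting on $\mathcal I$ and $\mathcal V$ by conjugation, and the following edges:

- (e1) $(a,t)$, joining $a\in P^1(\mathbb F_p)$ to $t\in\mathcal I$, if $t$ fixes $a$;
- (e2) $(t,V)$, joining $t$ to $V$, if $t\in V$;
- (e3) $(\sigma,t)$, joining $\sigma$ to $t$, if $t\in Q_\sigma$;
- (e4) for each pair $(V,c)$ with $c\le N_Q(V)$ of order $3$, an edge from $V$ to $t_c:=t_{ab}$, where $a,b$ are the fixed points of $c$ (which are rational, since $3\mid r$ and $3\nmid ps$).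

Edges join vertices of different types, so $Q$ acts without inversions, and for $K\le Q$ the fixed set $\Gamma^K$ is the subgraph of fixed vertices and edges. Every edge has an end in $\mathcal I$. $\Gamma$ is connected, because $a$ and $b$ are both joined to $t_{ab}$, and every $V$ and every $\sigma$ is joined to some $t$. The vertex isotropy groups have orders $pr$ (on $P^1(\mathbb F_p)$), $2r$ (on $\mathcal I$), a divisor of $2s$ (on $\mathcal N$), and $12$ (on $\mathcal V$).

For $p=13$ the numbers of vertices are $14,\ 91,\ 78,\ 91$. The numbers of edges are $91\cdot2=182$, $91\cdot3=273$, $78\cdot7=546$, $91\cdot4=364$. (For (e3): $Q_\sigma$ has order $14$. An involution in it commutes with no nontrivial element of the cyclic part of order $7$, because centralizers of involutions have order $12$. So it has $7$ conjugates, which are all the elements outside the cyclic part.) The Euler characteristic is $274-1365=-1091$, so $H_1(\Gamma;\mathbb Z)$ has rank $1092=|Q|$. This agrees with Lemma 6.1 below, which will make $H_1(\Gamma;\mathbb Z)$ a stably free $\mathbb Z[Q]$-module.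

## 5. Fixed sets of solvable subgroups are trees

**Lemma 5.1.** If $H\le Q$ is nontrivial and solvable, then $\Gamma^H$ is a nonempty tree.

**Proof.** **Step 1: elements $g$ of prime order.** This step computes $\Gamma^g$ in each case.

*Order $p$.* The isotropy orders $2r=p-1$, $2s=p+1$ and $12$ are prime to $p$ (recall $p\ge13$), so no vertex of $\mathcal I$, $\mathcal N$, $\mathcal V$ is fixed, and no edge. So $\Gamma^g$ is the single fixed point of $g$ in $P^1(\mathbb F_p)$.

*Prime order dividing $s$.* As $s$ is prime to $p,r,2,3$, no vertex of $P^1(\mathbb F_p),\mathcal I,\mathcal V$ is fixed, hence no edge. If $g$ fixes $\sigma$, then $g^2\ne1$ fixes both points of $\sigma$, so $\sigma$ is the fixed pair of $g^2$, which is the fixed pair of $g$. Conversely, that pair is a fixed vertex. So $\Gamma^g$ is one point.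

*Odd prime order $\ell\mid r$.* Then $g$ is split. Let $a,b$ be its fixed points and $t=t_{ab}$. The fixed vertices are as follows.

- In $P^1(\mathbb F_p)$: $a$ and $b$.
- In $\mathcal I$: $t_{a'b'}$ is fixed iff $g$ preserves $\{a',b'\}$ iff (odd order) $g$ fixes $a'$ and $b'$. So only $t$.
- In $\mathcal N$: none, since $g$, of odd order, would fix $\beta$.
- In $\mathcal V$: none if $\ell\ne3$, since the isotropy order is $12$. If $\ell=3$, those $V$ normalized by $g$.

The fixed edges are as follows. Type (e1) gives $(a,t)$ and $(b,t)$. Type (e2) gives none, since $g$ would be an element of order $3$ of some $N_Q(V)\cong A_4$ commuting with an involution. Type (e3) gives none, as no $\sigma$ is fixed. An edge $(V,c)$ of type (e4) is fixed iff $g\in N_Q(V)$ and $g$ normalizes $c$. As $c$ is self-normalizing in $N_Q(V)$, this means that $c=\langle g\rangle$ and $g$ normalizes $V$; the edge then ends at $t_c=t$. So each fixed $V$ has exactly one fixed edge, leading to $t$, and $\Gamma^g$ is a star with center $t$.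

*Order $2$, $g=t=t_{ab}$.* The fixed vertices are $a,b$; the involutions commuting with $t$, including $t$; the $\sigma$ with $t\in Q_\sigma$; and the $V$ with $t\in N_Q(V)\cong A_4$, that is, with $t\in V$. The fixed edges are as follows.

- (e1) $(a',u)$ with $u=t_{a'b'}$: $t$ fixes $a'$ and preserves $\{a',b'\}$, so it fixes $b'$, and $u=t$.
- (e2) $(u,V)$ with $t\in V$; all such edges are fixed.
- (e3) $(\sigma,u)$ with $t,u\in Q_\sigma$ commuting, so $u=t$ by Lemma 4.1(c).
- (e4) None, since $t\in N_Q(V)$ would normalize $c$, which is self-normalizing of order $3$.

So in $\Gamma^t$ the vertex $t$ is joined to $a$, to $b$, to all these $\sigma$, and to all $V\ni t$. Each $V\ni t$ is joined further to its two other involutions. An involution $u\ne t$ commuting with $t$ lies in exactly one $V\ni t$, namely $\langle t,u\rangle$, and has no other fixed edge. So $\Gamma^t$ is a tree.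

**Step 2: finite groups acting on finite trees.** This step provides what is needed to pass to larger groups: a finite group acting without inversions on a tree has a nonempty subtree as fixed set (Serre, *Trees*, I.6). For a finite tree, as here, the argument is short. As long as there are more than two vertices, deleting all leaves gives a smaller nonempty invariant subtree. At the end an invariant vertex remains, or an invariant edge, whose ends are fixed because there are no inversions. If two vertices are fixed, so is the unique reduced path between them, so the fixed set is connected.

**Step 3: general $H$.** This step climbs from prime order to solvable. A nontrivial solvable group $H$ has a nontrivial elementary abelian normal subgroup $N$. Let $C\le N$ have prime order. $N$ is abelian, so it acts on the tree $\Gamma^C$, and $\Gamma^N=(\Gamma^C)^N$ is a nonempty tree by Step 2. As $N$ is normal, $H$ acts on $\Gamma^N$, and $\Gamma^H=(\Gamma^N)^H$ is a nonempty tree. $\square$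

## 6. The module $H_1(\Gamma;\mathbb Z)$

We want to kill $H_1(\Gamma;\mathbb Z)$ by attaching finitely many free orbits of $2$-cells. This requires that this module be essentially free.

**Definition.** A finitely generated $\mathbb Z[G]$-module $P$ is *stably free* if $P\oplus\mathbb Z[G]^m\cong\mathbb Z[G]^{m'}$ for some $m,m'$. A *lattice* is a $\mathbb Z[G]$-module that is finitely generated and free over $\mathbb Z$. $K_0(\mathbb Z[G])$ is the Grothendieck group of finitely generated projective modules under direct sum. In it, $[P]=[P']$ iff $P\oplus\Phi\cong P'\oplus\Phi$ for some finitely generated free $\Phi$.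

For example, let $C_2$ act on a graph with one vertex and two loops, swapping the loops. Then $H_1=\mathbb Z[C_2]$ is free; the fixed set is a point. Now let $C_2$ swap the two edges of a circle with two vertices, both fixed. Then $H_1$ is $\mathbb Z$ with the sign action, which is not projective, since $H^1(C_2;H_1)=\mathbb Z/2$; the fixed set is two points and not a tree. This suggests how Lemma 5.1 will be used.

Tensor products over $\mathbb Z$ carry the diagonal action. For a lattice $y$ over $G$, $v\otimes g\mapsto g^{-1}v\otimes g$ is an isomorphism from $y\otimes\mathbb Z[G]$ to a free module: it turns the action into the action on the second factor only. So a lattice tensored with a free module is free, and a lattice tensored with a projective module is projective. For $H\le G$ and a $\mathbb Z[G]$-module $P$ we have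
$$\mathrm{Ind}_H^G(y)\otimes P\cong\mathrm{Ind}_H^G(y\otimes P|_H),\qquad (g\otimes v)\otimes x\mapsto g\otimes(v\otimes g^{-1}x).\tag{1}$$

**Lemma 6.1.** $P:=H_1(\Gamma;\mathbb Z)$ is a stably free $\mathbb Z[Q]$-module.

**Proof.** **Step 1: $P|_H$ is stably free for every solvable $H\le Q$.** This is where the trees enter. For $H=1$ it is clear, since $P$ is free abelian of finite rank. Let $H\ne1$ and
$$\Sigma=\bigcup_{1\ne K\le H}\Gamma^K .$$
The intersection of some of the $\Gamma^K$ is $\Gamma^{K'}$ with $K'$ the subgroup generated by these $K$, so it is a nonempty tree. By the nerve lemma $\Sigma$ is homotopy equivalent to a simplex, so it is contractible. Cells outside $\Sigma$ have trivial isotropy in $H$, so $C_*(\Gamma,\Sigma)$ is a complex of free $\mathbb Z[H]$-modules. As $\Sigma$ is contractible and $\Gamma$ connected, $H_1(\Gamma,\Sigma)=P$ and $H_0(\Gamma,\Sigma)=0$, and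
$$0\to P\to C_1(\Gamma,\Sigma)\to C_0(\Gamma,\Sigma)\to0$$
is exact. It splits because $C_0(\Gamma,\Sigma)$ is free, so $P|_H$ is stably free.

**Step 2: $P$ is projective over $\mathbb Z[Q]$.** This makes $K_0$ available. $P$ is a lattice, and by Step 1 its restrictions to Sylow subgroups are projective. So it is cohomologically trivial and hence projective (Rim; see Brown, *Cohomology of Groups*, VI.8).

The step from projective to stably free is delicate. One would like to write the trivial module as a combination of modules induced from solvable subgroups and tensor with $P$. Induction theorems give such a formula over $\mathbb Q$ only; integrally there is an error, a finite module $T$. The way out is to embed $P$ in a free module with index prime to $|T|$, so that $P$ and the free module look the same to $T$.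

**Step 3: a formula for the trivial module, up to a finite error.** By the Witt–Berman induction theorem over $\mathbb Q$ (Serre, *Linear Representations of Finite Groups*, §12.6), in the representation ring $R_{\mathbb Q}(Q)$ we have $1=\sum_i\mathrm{Ind}_{H_i}^Q\psi_i$, where each $H_i$ is a semidirect product of a normal cyclic group and an $\ell$-group for some prime $\ell$ depending on $i$. In particular $H_i$ is solvable. Write $\psi_i=[\mathbb Q\otimes y_i]-[\mathbb Q\otimes y_i']$ with $\mathbb Z[H_i]$-lattices $y_i,y_i'$, and put
$$A=\mathbb Z\oplus\bigoplus_i\mathrm{Ind}_{H_i}^Q\,y_i',\qquad B=\bigoplus_i\mathrm{Ind}_{H_i}^Q\,y_i .$$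
Then $[\mathbb Q\otimes A]=[\mathbb Q\otimes B]$, so $\mathbb Q\otimes A\cong\mathbb Q\otimes B$ by semisimplicity. After multiplying an isomorphism by an integer we may assume $A\subset B$, with $T=B/A$ finite.

**Step 4: $P$ inside a free module of index prime to $|T|$.** By Swan (*Induced representations and projective modules*, Ann. of Math. 71 (1960)), for every $m>0$ one has $P\cong F_0\oplus I$ with $F_0$ free and $I\subset\mathbb Z[Q]$ a left ideal of finite index prime to $m$. Take $m=|T|$ and $\Phi_0=F_0\oplus\mathbb Z[Q]$, which is free. Then $P\subset\Phi_0$ with $\Phi_0/P$ finite of order prime to $|T|$. Since $T\otimes(\Phi_0/P)=0=\mathrm{Tor}(T,\Phi_0/P)$, we get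
$$T\otimes P\cong T\otimes\Phi_0 .$$

**Step 5: comparison in $K_0(\mathbb Z[Q])$.** The sequences
$$0\to A\otimes P\to B\otimes P\to T\otimes P\to0,\qquad 0\to A\otimes\Phi_0\to B\otimes\Phi_0\to T\otimes\Phi_0\to0$$
are exact, because $P$ and $\Phi_0$ are $\mathbb Z$-free. Their first two terms are projective and their last terms are isomorphic. Schanuel's lemma gives $A\otimes P\oplus B\otimes\Phi_0\cong A\otimes\Phi_0\oplus B\otimes P$, that is, $[A\otimes P]-[B\otimes P]=[A\otimes\Phi_0]-[B\otimes\Phi_0]$. Inserting $A$, $B$ and (1), we obtain for $x=[P]-[\Phi_0]$
$$x=\sum_i\mathrm{Ind}\big([y_i\otimes P|_{H_i}]-[y_i\otimes\Phi_0|_{H_i}]\big)-\sum_i\mathrm{Ind}\big([y_i'\otimes P|_{H_i}]-[y_i'\otimes\Phi_0|_{H_i}]\big).$$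
By Step 1, $P|_{H_i}$ is stably free. It has the same $\mathbb Z$-rank as the free module $\Phi_0|_{H_i}$, so $P|_{H_i}\oplus\Phi\cong\Phi_0|_{H_i}\oplus\Phi$ for some free $\Phi$. Tensoring with a lattice $y$ keeps this form, since $y\otimes\Phi$ is free. So every bracket on the right is $0$ and $x=0$. Hence $[P]=[\Phi_0]$, which means that $P$ is stably free. $\square$

## 7. A finite contractible simplicial $Q$-complex

**Step 1: an acyclic complex $X$.** Here we kill $H_1$. Choose $m\ge1$ and $m'$ with $P\oplus\mathbb Z[Q]^m\cong\mathbb Z[Q]^{m'}$. Let $\Gamma'$ be $\Gamma$ with $m$ free $Q$-orbits of edges attached as loops at vertices: for a vertex $v$, attach a loop at $qv$ for each $q\in Q$. Then $H_1(\Gamma')\cong P\oplus\mathbb Z[Q]^m\cong\mathbb Z[Q]^{m'}$. As $\Gamma'$ is connected, every class in $H_1(\Gamma')$ is represented by a closed edge path. Attach $m'$ free orbits of $2$-cells along closed edge paths representing a $\mathbb Z[Q]$-basis. In the result $X$ the boundary map $H_2(X,\Gamma')\to H_1(\Gamma')$ is an isomorphism. So $X$ is a connected finite $2$-dimensional $Q$-complex with $H_1(X)=H_2(X)=0$; it is acyclic.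

**Step 2: a contractible complex $X'$.** Here we remove the fundamental group. Let $X'=X*Q$ be the join with the free orbit $Q$: that is, $X$ together with a cone over $X$ for each $q\in Q$. Points of the cones are written $(q;[x,\tau])$, with $\tau=0$ the base and $\tau=1$ the apex, and $g(q;[x,\tau])=(gq;[gx,\tau])$. Attaching one cone to $X$ gives a contractible space. Attaching each further cone along the connected acyclic $X$ keeps the space simply connected, by van Kampen's theorem, and acyclic, by Mayer–Vietoris. So $X'$ is simply connected and acyclic, hence contractible by the theorems of Hurewicz and Whitehead.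

**Step 3: a simplicial structure.** The thickening in Section 9 works with simplicial complexes. Subdivide each edge of $\Gamma'$ into three; then $\Gamma'$ becomes a simplicial graph, loops included. A basis element is nonzero, so its path is not constant. The polygon is attached along a closed edge path $x_1,\dots,x_\ell$ with $\ell\ge3$ and $x_j\ne x_{j+1}$ (indices mod $\ell$), where the $x_j$ need not be distinct. Insert an inner ring of new vertices $w_1,\dots,w_\ell$ and a center $c$, and use the triangles
$$x_jx_{j+1}w_j,\qquad x_{j+1}w_jw_{j+1},\qquad c\,w_jw_{j+1}.$$
The vertex $w_j$ is joined to exactly two vertices of $\Gamma'$, namely $x_j\ne x_{j+1}$. A pair $\{w_j,w_{j+1}\}$ determines $j$, as $\ell\ge3$, and lies in triangles with $x_{j+1}$ and $c$ only. So every new simplex has distinct vertices and is determined by them, and the result is a simplicial complex. Do this for one polygon in each (free) orbit and translate by $Q$. The join is then simplicial as well.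

So $X'$ is a finite contractible simplicial complex with a simplicial $Q$-action. Let $S$ be its vertex set and $d=|S|$. Since $S$ contains a free orbit (the apexes), $Q$ acts faithfully on $S$ and $d\ge|Q|$. With the choices made, $d$ depends only on $p$.

## 8. A rank $2$ bundle on which $-1\in SL_2(p)$ acts as $-1$

The natural representation of $L$ on $\mathbb F_p^2$ has dimension $2$, but it is not complex. The point is that the preimage $\tilde H\le L$ of each isotropy group of $\Gamma$ does have a complex $2$-dimensional representation resembling it, and that these representations fit together.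

We recall lifting of representations. Fix a place of $\bar{\mathbb Q}$ over $p$ and let $\omega:\bar{\mathbb F}_p^*\to\mathbb C^*$ be the Teichmüller lift: the injective homomorphism onto the roots of unity of order prime to $p$ that is inverse to reduction. If $|H|$ is prime to $p$, every $\bar{\mathbb F}_p$-representation of $H$ lifts to characteristic $0$, with character equal to its Brauer character $h\mapsto\sum\omega(x_i)$, where the $x_i$ are the eigenvalues of $h$ (Serre, *Linear Representations of Finite Groups*, §§15.5, 18.1).

For example, the preimage in $L$ of $\mathrm{Stab}\{0,\infty\}$ is generated by the matrices $\mathrm{diag}(x,x^{-1})$ and $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Sending $\mathrm{diag}(x,x^{-1})$ to $\mathrm{diag}(\omega(x),\omega(x)^{-1})$ and $w$ to the same matrix over $\mathbb C$ respects the relations $w^2=\mathrm{diag}(-1,-1)$ and $w\,\mathrm{diag}(x,x^{-1})w^{-1}=\mathrm{diag}(x^{-1},x)$, because $\omega(-1)=-1$. This is the lift. On antidiagonal elements its character is $0=\omega(i)+\omega(-i)$, with $i^2=-1$.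

**Lemma 8.1.** There is a complex $L$-vector bundle $E$ of rank $2$ over $X'$ ($L$ acting on $X'$ via $Q$) on which $z$ acts as $-1$.

**Proof.** **Step 1: vertices of $\Gamma$.** We choose fibers by prescribing one character for all of them. Define the class function
$$\theta(g)=\omega(x)+\omega(x^{-1}),\qquad x,x^{-1}\text{ the eigenvalues of }g\in L .$$
For each vertex $v$ of $\Gamma$, with isotropy group $H_v\le Q$, the restriction $\theta|_{\tilde H_v}$ is the character of a complex representation $W_v$ of dimension $2$:

- For $v=a\in P^1(\mathbb F_p)$, take $W_a=\omega\chi\oplus\omega\chi^{-1}$, where $\chi:\tilde H_a\to\mathbb F_p^*$ is the action on the line $a$. The eigenvalues of $g\in\tilde H_a$ are $\chi(g)^{\pm1}$.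
- For $v\in\mathcal I,\mathcal N,\mathcal V$, the order of $\tilde H_v$ divides $4r$, $4s$ or $24$, so it is prime to $p$. The natural representation $\tilde H_v\subset SL_2(p)$ lifts, with character $\theta|_{\tilde H_v}$.

As $\theta(z)=-2$, $z$ acts as $-1$ on $W_v$. For one $v$ in each vertex orbit put $E|_{Qv}=L\times_{\tilde H_v}W_v$. Since $\theta$ is a class function, the fiber over every vertex $w$ of $\Gamma$ has character $\theta|_{\tilde H_w}$.

**Step 2: edges.** We extend $E$ over $\Gamma'$. For an edge $e$ of $\Gamma$ the isotropy group $H_e$ fixes both ends. The fibers over the two ends, restricted to $\tilde H_e$, both have character $\theta|_{\tilde H_e}$, so they are isomorphic to one $\tilde H_e$-module $W_e$. For an edge in one of the free orbits of loops, $\tilde H_e=\langle z\rangle$ acts by $-1$ at both ends, so $W_e=\mathbb C^2$ with $z=-1$ works. For one edge $e$ in each orbit, take $e\times W_e$, glue it at the ends by chosen $\tilde H_e$-isomorphisms, and translate by $L$.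

**Step 3: the $2$-cells.** We extend over $X$. For one cell in each free orbit of $2$-cells, pull $E$ back to the boundary circle. A complex bundle over $S^1$ is trivial, and $z$ acts as $-1$. So the bundle extends over the disk as a product, and over the orbit as $L\times_{\langle z\rangle}(D^2\times\mathbb C^2)$ with $z=-1$ on $\mathbb C^2$.

**Step 4: the cones.** We extend over $X'$. Forget the group: rank $2$ complex bundles on a $2$-complex are classified by $c_1\in H^2(X;\mathbb Z)$, because $BU(2)$ is simply connected with $\pi_2=\mathbb Z$, detected by $c_1$, and $\pi_3=0$. Here $H^2(X;\mathbb Z)=0$, so there is a (nonequivariant) trivialization $\phi:E|_X\cong X\times\mathbb C^2$. Let $CX$ be the cone, with points $[x,\tau]$, and consider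
$$L\times_{\langle z\rangle}(CX\times\mathbb C^2),\qquad z=-1\text{ on }\mathbb C^2,\ z\text{ trivial on }CX,$$
as a bundle over the disjoint union of the cones with projection $(l,[x,\tau],w)\mapsto(q;[qx,\tau])$, where $q$ is the image of $l$. Glue it to $E|_X$ by
$$(l,[x,0],w)\mapsto l\,\phi^{-1}(x,w)\in E_{qx}.$$
This is well defined: $(lz,[x,0],w)$ and $(l,[x,0],-w)$ are the same point, and $lz\,\phi^{-1}(x,w)=l\,\phi^{-1}(x,-w)$. It is $L$-equivariant by construction. So $E$ extends over $X'$. $\square$

## 9. Smooth equivariant neighborhoods in permutation representations

We need to replace a complex by a compact smooth manifold with the same homotopy type and a smooth action. We use a triangulation of Euclidean space invariant under permutation of coordinates.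

The *Freudenthal–Kuhn triangulation* of $U=\mathbb R^\Omega$, for a finite set $\Omega$, has as simplices the spans of chains $v_0<v_1<\dots<v_i$ in $\mathbb Z^\Omega$ (coordinatewise order) with $v_i\le v_0+(1,\dots,1)$. In $\mathbb R^2$ each unit square is cut by its increasing diagonal. It is locally finite and invariant under coordinate permutations and integer translations. The simplices with vertices in $\{0,1\}^\Omega$ are exactly the chains of subsets of $\Omega$. A subcomplex is *full* if it contains every simplex all of whose vertices it contains; the boundary of a triangle is not full in the triangle. The *carrier* of a point is the simplex containing it in its relative interior.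

Let a finite group $R$ act on $\Omega$, hence on $U$ by permuting coordinates. Let $\mathcal P$ be a nonempty $R$-invariant set of nonempty subsets of $\Omega$, ordered by inclusion. Let $Y\subset U$ be the realization of its order complex (whose simplices are the chains in $\mathcal P$), with $T\in\mathcal P$ placed at $1_T\in\{0,1\}^\Omega$. For instance, if $\Omega=\{1,2\}$ and $\mathcal P$ consists of all nonempty subsets, then $Y$ is the path from $(1,0)$ via $(1,1)$ to $(0,1)$.

**Lemma 9.1.** There are an $R$-invariant bounded open $O\supset Y$, a continuous $R$-map $y:O\to Y$ that is the identity on $Y$, a continuous $R$-invariant $f:U\to[0,1]$ with compact support and $O=\{f>0\}$, and a smooth $R$-invariant $F:U\to[0,1]$ such that $M=\{F\ge\frac12\}\subset\{f\ge\frac14\}$ is compact, $\frac12$ is a regular value of $F$, and $M\simeq Y$.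

**Proof.** **Step 1: a piecewise affine function $f$ and the map $y$.** $Y$ is a full subcomplex: a simplex whose vertices are all of the form $1_T$, $T\in\mathcal P$, is a chain in $\mathcal P$. Let $f$ be the sum of the barycentric coordinates belonging to vertices of $Y$. It is affine on simplices, compactly supported and $R$-invariant. It is Lipschitz, since it is piecewise affine and only finitely many slopes occur. By fullness $f^{-1}(1)=Y$. Put $O=\{f>0\}$. For $x\in O$ let $y(x)$ be the normalized $Y$-part of $x$: keep the barycentric coordinates at vertices of $Y$ and divide by $f(x)$. By fullness $y(x)\in Y$. The map $y$ is continuous, equivariant, and the identity on $Y$.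

**Step 2: directions in which $f$ increases at unit speed.** These will show that a smoothing of $f$ has no critical points where it matters. If $0<f(x)<1$, write $x=f(x)y(x)+(1-f(x))w(x)$, where $w(x)$ lies in the face of the carrier of $x$ spanned by the vertices not in $Y$. Put $v(x)=y(x)-w(x)$. Let $\mathrm{st}(x)$ be the open star of the carrier of $x$, i.e. the open set of points $x'$ whose carrier $\sigma'$ has the carrier of $x$ as a face. For $x'\in\mathrm{st}(x)$, the simplex $\sigma'$ contains $y(x)$ and $w(x)$, so $v(x)$ is parallel to $\sigma'$. As $f$ is affine on $\sigma'$ with $f(y(x))=1$ and $f(w(x))=0$,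
$$\partial_{v(x)}f=1\quad\text{at every point of }\mathrm{st}(x).\tag{2}$$

**Step 3: the smoothing $F$.** Let $F=f*\rho_\varepsilon$ with a smooth radial mollifier $\rho_\varepsilon$ supported in the ball of radius $\varepsilon$. $F$ is smooth with values in $[0,1]$, and $R$-invariant because $R$ acts by linear isometries. For small $\varepsilon$, $|F-f|<\frac14$. The set $A=\{\frac14\le f\le\frac34\}$ is compact. Cover it by finitely many open balls $B_j$ of radius $\rho_j$ centered at $x_j\in A$, such that the concentric ball of radius $2\rho_j$ lies in $\mathrm{st}(x_j)$. Take also $\varepsilon<\min\rho_j$. For $x\in B_j$ and $|u|\le\varepsilon$ we have $x-u\in\mathrm{st}(x_j)$. The difference quotients of $f$ at $x-u$ in direction $v(x_j)$ tend to $1$ by (2), and they are bounded since $f$ is Lipschitz. By bounded convergence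
$$\partial_{v(x_j)}F=1\quad\text{on }B_j.\tag{3}$$
So $dF\ne0$ on $A$. If $F(x)=\frac12$, then $f(x)\in(\frac14,\frac34)$, so $x\in A$; thus $\frac12$ is a regular value. Also
$$\{f\ge\tfrac34\}\subset M\subset\{f\ge\tfrac14\},$$
so $M$ is compact.

**Step 4: a flow pushing $M$ into $A_+:=\{f\ge\frac34\}$.** This identifies the homotopy type of $M$ with that of $A_+$. Let $\xi=\sum\chi_jv(x_j)$ with smooth $\chi_j\ge0$ compactly supported in $B_j$, $\sum\chi_j\le1$ everywhere and $\sum\chi_j=1$ on $A$. Let $\varphi_\tau$ be its flow, which exists for all times as $\xi$ has compact support. By (3), $F$ has derivative $\sum\chi_j\ge0$ along the flow. The same holds for $f$: at a point $x'$, every $v(x_j)$ with $\chi_j(x')\neq0$ is parallel to the carrier of $x'$, on which $f$ is affine, so by (2) $f(x'+h\xi(x'))=f(x')+h\sum\chi_j(x')$ for small $|h|$. Moreover $\varphi_h(x')=x'+h\xi(x')+o(h)$ and $f$ is Lipschitz, so $f(\varphi_h(x'))=f(x')+h\sum\chi_j(x')+o(h)$.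

Hence for $\tau\ge0$ the map $\varphi_\tau$ preserves $M$ and $A_+$. Moreover $\varphi_{1/2}(M)\subset A_+$. Indeed, let $x\in M$ with $f(\varphi_{1/2}(x))<\frac34$. As $f$ does not decrease along the flow, $\frac14\le f(\varphi_\tau(x))<\frac34$ for all $\tau\in[0,\frac12]$. The arc lies in $A$, so $f$ has derivative $1$ along it, and $f(\varphi_{1/2}(x))=f(x)+\frac12\ge\frac34$, a contradiction. So the inclusion $A_+\hookrightarrow M$ is a homotopy equivalence with inverse $\varphi_{1/2}$; the homotopies are $\varphi_\tau$, $0\le\tau\le\frac12$, on $M$ and on $A_+$.

**Step 5: from $A_+$ to $Y$.** $(x,\tau)\mapsto(1-\tau)x+\tau y(x)$ stays in the carrier of $x$, and there $f$ takes the value $(1-\tau)f(x)+\tau\ge f(x)$. So it is a deformation retraction of $A_+$ onto $Y$, and $M\simeq Y$. $\square$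

## 10. The groups $G_k$ acting on disks

Fix $k\ge1$ and $j\ge0$. The group $G_k$ of Section 3 is perfect, as a quotient of $L^k$ with $L$ perfect.

**Proposition 10.1.** For all $k\ge1$ and $j\ge0$, with $n=kd+2^{k+1}+j$, the group $G_k$ acts smoothly on $D^n$, and the actions on $D^n$, on $\mathrm{int}\,D^n\cong\mathbb R^n$ and on $\partial D^n=S^{n-1}$ are faithful and orientation-preserving.

**Proof.** **Step 1: the base.** We thicken $(X')^k$. Apply Lemma 9.1 to $R=Q^k$, $\Omega=S\sqcup\dots\sqcup S$ ($k$ copies, the $i$-th factor of $Q^k$ acting on the $i$-th copy) and
$$\mathcal P=\{T_1\sqcup\dots\sqcup T_k:\ T_i\text{ a nonempty simplex of }X'\}.$$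
As a poset this is the $k$-th power of the face poset of $X'$. For finite posets, $|\Delta(\mathcal A\times\mathcal B)|\cong|\Delta(\mathcal A)|\times|\Delta(\mathcal B)|$ naturally, and the order complex of a face poset is the barycentric subdivision. So $Y$ is $Q^k$-homeomorphic to $(X')^k$, hence contractible. We obtain $M\subset\mathbb R^{kd}$, compact and contractible, with $f$, $y$, $F$ as in the lemma. $Q^k$ acts faithfully and linearly on $\mathbb R^{kd}$. A linear map that is the identity on a nonempty open set is the identity, so $Q^k$ acts faithfully on every nonempty invariant open subset.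

**Step 2: a continuous bundle.** The external tensor product $E\boxtimes\dots\boxtimes E$ over $(X')^k$ is an $L^k$-bundle of complex rank $2^k$ on which $(z^{\epsilon_1},\dots,z^{\epsilon_k})$ acts by $(-1)^{\sum\epsilon_i}$. So $Z_0$ acts trivially, and it is a $G_k$-bundle with $\bar z=-1$. Pull it back by $y$ to the compact set $\{f\ge\frac18\}$ and call the result $\mathcal E_0$.

**Step 3: a smooth bundle.** We make $\mathcal E_0$ smooth, keeping the action. By Segal (*Equivariant K-theory*, Publ. IHÉS 34, Prop. 2.4), $\mathcal E_0$ embeds equivariantly in a product bundle with fiber a unitary $G_k$-module $\mathbf F$. For a finite group this is quickly seen: let $\iota:\mathcal E_0\to\mathbb C^N$ be continuous, and linear and injective on fibers. Send $e$ to the function $g\mapsto\iota(ge)$ in $\mathrm{Map}(G_k,\mathbb C^N)$, where $h$ acts on functions by $(h\psi)(g)=\psi(gh)$. As $\bar z$ acts trivially on the base and as $-1$ on $\mathcal E_0$, we may replace $\mathbf F$ by its $(-1)$-eigenspace for $\bar z$.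

Let $\pi(x)$ be the orthogonal projection of $\mathbf F$ onto the fiber of $\mathcal E_0$ at $x$. It is continuous in $x$, and equivariance means $\pi(gx)=g\pi(x)g^{-1}$. On the invariant open set $O''=\{f>\frac18\}\supset M$ choose a smooth Hermitian family $\pi'$ with $\|\pi'-\pi\|<\frac14$: using a partition of unity, take a locally finite convex combination of values of $\pi$. Replace $\pi'$ by its average
$$x\mapsto|G_k|^{-1}\sum_gg^{-1}\pi'(gx)g .$$
Since $\|g^{-1}\pi'(gx)g-\pi(x)\|=\|\pi'(gx)-\pi(gx)\|<\frac14$, the estimate persists, and $\pi'$ is now equivariant. By Weyl's inequalities the eigenvalues of $\pi'(x)$ lie within $\frac14$ of $0$ or $1$, with exactly $2^k$ of them near $1$. The spectral projections for the eigenvalues $>\frac12$,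
$$\frac1{2\pi i}\oint_{|\lambda-1|=1/2}(\lambda-\pi'(x))^{-1}\,d\lambda,$$
form a smooth equivariant family of rank $2^k$. The image is a smooth Hermitian $G_k$-bundle $\mathcal E\to O''$ of complex rank $2^k$ with $\bar z=-1$ on all fibers.

**Step 4: the manifold $D$.** Let $\mathcal E'=\mathcal E\oplus\mathbb R^j$, with trivial action on $\mathbb R^j$. Its real fiber dimension is $q=2^{k+1}+j\ge4$. The summand $\mathbb R^j$ serves to reach all large dimensions. Put
$$D=\{(m,w)\in\mathcal E':F(m)-|w|^2\ge\tfrac12\}.$$
For $(m,w)\in D$ we have $m\in M$ and $|w|\le1$, so $D$ is compact. It is $G_k$-invariant, of dimension $n=kd+2^{k+1}+j$. The number $\frac12$ is a regular value of $F(m)-|w|^2$: where $w\ne0$ the radial derivative is nonzero, and where $w=0$ and $F(m)=\frac12$ we have $dF\ne0$. So $D$ is a compact smooth manifold with boundary on which $G_k$ acts smoothly. Scaling $w\to0$ retracts $D$ onto the zero section over $M$, so $D$ is contractible.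

**Step 5: $\partial D$ is simply connected.** This is needed to recognize $D$ as a disk. On $\partial D$ we have $|w|^2=F(m)-\frac12$. By $(m,w)\mapsto(m,w/|w|)$ the open part $\{w\ne0\}$ of $\partial D$ is diffeomorphic to the unit sphere bundle of $\mathcal E'$ over $\{F>\frac12\}=\mathrm{int}\,M$. This is an $S^{q-1}$-bundle over a contractible manifold, and $q\ge4$, so it is connected and simply connected. The complement $\{w=0,\ F=\frac12\}$ is a closed submanifold of $\partial D$, of dimension $kd-1$, hence of codimension $q\ge3$. By general position every point of $\partial D$ can be joined to a point of $\{w\ne0\}$, and every loop is homotopic to one in $\{w\ne0\}$. So $\partial D$ is connected and $\pi_1(\{w\ne0\})\to\pi_1(\partial D)$ is onto. Hence $\pi_1(\partial D)=1$.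

**Step 6: $D\cong D^n$.** We have $n\ge d\ge|Q|\ge6$. By the $h$-cobordism theorem in the form of Milnor (*Lectures on the h-cobordism theorem*, §9, Prop. A), a compact simply connected smooth $n$-manifold, $n\ge6$, with simply connected boundary and the integral homology of a point is diffeomorphic to $D^n$. So $D\cong D^n$, $\mathrm{int}\,D\cong\mathbb R^n$ and $\partial D\cong S^{n-1}$.

**Step 7: faithfulness.** Let $g\in G_k$ act trivially on $\mathrm{int}\,D$. It acts trivially on the part $\mathrm{int}\,M$ of the zero section, so its image in $Q^k$ is $1$ by Step 1, and $g\in\{1,\bar z\}$. But $\bar z=-1$ on the fibers of $\mathcal E$, so $g=1$. In particular the action on $D$ is faithful. Now let $g$ act trivially on $\partial D$. Choose an invariant Riemannian metric on $D$. At a boundary point $dg$ is the identity on boundary directions and preserves the inward unit normal, so $dg=\mathrm{id}$. Then $g$ fixes the geodesics starting in the inward normal directions, hence a collar of $\partial D$. At interior points of this collar $g$ is the identity to first order. The open-closed argument of Lemma 1.1 in the connected manifold $\mathrm{int}\,D$ shows that $g$ is the identity on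 $D$, so $g=1$.

**Step 8: orientation.** $G_k$ is perfect, so it has no nontrivial homomorphism to $\{\pm1\}$, and all three actions preserve orientation. $\square$

## 11. Comparing $kd+2^{k+1}$ with $\left(\frac{p-1}2\right)^k$

**Proof of Theorem 1.** Take $p=13$ and $j=0$. By Proposition 10.1 the perfect group
$$G_k=SL_2(13)^k\Big/\Big\{(\epsilon_1,\dots,\epsilon_k)\in\{\pm1\}^k:\textstyle\prod\epsilon_i=1\Big\}$$
acts smoothly, faithfully and preserving orientation on $D^n$, $\mathbb R^n$ and $S^{n-1}$ with $n=kd+2^{k+1}\ge6$, where $d$ does not depend on $k$. By Lemma 3.1 every faithful complex representation of $G_k$ has dimension $\ge6^k$. For $k$ large, $6^k>kd+2^{k+1}=n$. So $G_k$ is not isomorphic to a subgroup of $GL_n(\mathbb C)\supset O(n)\supset SO(n)$. The action on $S^{n-1}$ disproves (A) and (B); the action on $\mathbb R^n$ disproves (C) and (D). $\blacksquare$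

**Proof of Theorem 2.** Given $C>0$, choose a prime $p\equiv13\pmod{24}$ with $\frac{p-1}2\ge2^{C+1}$. Let $d=d(p)$ and $n_k=kd+2^{k+1}$, an increasing sequence. Given large $n$, choose $k$ with $n_k\le n<n_{k+1}$ and put $j=n-n_k$. Proposition 10.1 gives actions of the perfect group $G_k$ on $D^n$, $\mathbb R^n$ and $S^{n-1}$. When $n$ is large, so is $k$, and then
$$n<(k+1)d+2^{k+2}\le2^{k+3}.$$
If also $k\ge3C$, then $C(k+3)\le(C+1)k$, and
$$n^C<2^{C(k+3)}\le2^{(C+1)k}\le\Big(\frac{p-1}2\Big)^k .$$
By Lemma 3.1, $G_k$ has no faithful complex or real representation of dimension $\le n^C$. $\blacksquare$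

## 12. A bound $f(n)$ that does hold

**Proof of Theorem 3.** Part (a) is Proposition 1.2. For (b), let $N=\mathbb R^n$ or $S^{n-1}$.

**Step 1: a large abelian subgroup.** By Mundet i Riera (*Finite group actions on homology spheres and manifolds with nonzero Euler characteristic*, J. Topol. 12 (2019)), $\mathrm{Diff}$ of an acyclic manifold or of an integral homology sphere is Jordan. That is, there is a constant $c=c(n)$ such that every finite $G\le\mathrm{Diff}(N)$ has an abelian subgroup $A$ with $[G:A]\le c$. (As an example of the Jordan property, $O(2)$ has it with $c=2$: intersect with $SO(2)$.)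

**Step 2: the rank of $A$.** To represent $A$ in bounded dimension we bound its number of generators. There is $b=b(n)$ such that each Sylow subgroup of $A$ is generated by at most $b$ elements. For $\mathbb R^n$ take $b=n$: by (a) the Sylow subgroup embeds in $O(n)\subset U(n)$ and, being abelian, is diagonalizable, so it embeds in $U(1)^n$; a finite subgroup of $U(1)^n$ is generated by at most $n$ elements. For $S^{n-1}$ use the theorem of Mann and Su (*Actions of elementary p-groups on manifolds*, Trans. AMS 106 (1963)), which bounds the rank of elementary abelian $\ell$-groups acting effectively on a given compact manifold, uniformly in $\ell$; the number of generators of an abelian $\ell$-group is the rank of its subgroup of elements of order dividing $\ell$.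

**Step 3: a representation of $G$.** Combining cyclic factors for different primes, $A$ is a product of at most $b$ cyclic groups. Letting each act by rotations on its own plane, we get a faithful real representation of $A$ of dimension $\le2b$. Induce it to $G$. An element outside $A$ moves the coset $A$, so the kernel of the induced representation lies in $A$; there it acts trivially on the original representation, so it is trivial. Thus $G$ has a faithful real representation of dimension $\le2bc$, which may be taken orthogonal. Let $f(n)$ be the maximum of $2b(n)c(n)$ over the two cases.

**Growth of $f$.** Given $C>0$ and $n\ge n_0$ as in Theorem 2, there is a finite group of diffeomorphisms of $\mathbb R^n$ with no faithful real representation of dimension $\le n^C$. So $f(n)>n^C$ for every $f$ as in (b). $\blacksquare$
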